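# A topological $\mathbb R^3$ in $\mathbb R^4$ that is not a Lipschitz retract

## 1. Sets that look as if they must be Lipschitz retracts

Let $2\le n<m$ and let $Y\subset\mathbb R^m$ be a closed set homeomorphic to $\mathbb R^n$. We write $B(y,r)$ for the open Euclidean ball, $\mathcal H_n$ for Hausdorff $n$-measure, and $N_r(\cdot)$ for the open $r$-neighborhood of a set. We impose two conditions.

**Definition (Ahlfors regularity).** $Y$ is $n$-Ahlfors regular if it has Hausdorff dimension $n$ and there is $C\ge1$ with $C^{-1}r^n\le\mathcal H_n(B(y,r)\cap Y)\le Cr^n$ for all $y\in Y$, $r>0$.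

**Definition (linear local contractibility).** $Y$ is linearly locally contractible if there is $C\ge1$ such that, for all $y\in Y$ and $r>0$, the set $B(y,r)\cap Y$ can be contracted to a point inside $B(y,Cr)\cap Y$.

**Definition (Lipschitz retract).** $Y$ is a Euclidean Lipschitz retract if there is a Lipschitz map $R:\mathbb R^m\to Y$ with $R(y)=y$ for all $y\in Y$.

The problem comes from "Lectures On Lipschitz Analysis", http://www.math.jyu.fi/research/reports/rep100.pdf: if $Y$ satisfies the first two conditions, is it a Euclidean Lipschitz retract?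

The first guess is yes. The set has the right amount of mass at every scale, it has no holes at any scale, and it is globally a Euclidean space. Let us test the guess.

*Bi-Lipschitz images.* Let $g:\mathbb R^n\to Y$ be a $\Lambda$-bi-Lipschitz homeomorphism and $y=g(p)$. Then
$$g(B(p,r/\Lambda))\subset Y\cap B(y,r)\subset g(B(p,\Lambda r))\subset B(y,\Lambda^2r)$$
(up to replacing $\Lambda$ by $2\Lambda$, so that open balls cause no trouble). The measures of the outer sets are comparable to $r^n$, and $g(B(p,\Lambda r))$ is a topological ball, so both conditions hold. And $Y$ is a Lipschitz retract: extend each coordinate $g_i^{-1}:Y\to\mathbb R$, with Lipschitz constant $\Lambda$, to $\mathbb R^m$ by McShane's formula $x\mapsto\inf_{y\in Y}(g_i^{-1}(y)+\Lambda|x-y|)$, and compose the resulting Lipschitz map $\mathbb R^m\to\mathbb R^n$ with $g$. In particular, graphs of Lipschitz functions are Lipschitz retracts. Keep the displayed inclusions in mind: they return in Section 7.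

*Dimension one.* The question excludes $n=1$, but it is instructive. Let $Y$ be closed and homeomorphic to $\mathbb R$, and satisfy both conditions with $n=1$ and a common constant $C$. Take $y\neq y'$ in $Y$ and $r=2|y-y'|$. The contraction of $B(y,r)\cap Y$ inside $B(y,Cr)\cap Y$ carries $y$ and $y'$ to a common point, so they are joined by a path in $Y\cap B(y,Cr)$. A connected subset of $Y\cong\mathbb R$ that contains $y,y'$ contains the arc between them. So this arc has length (which is its $\mathcal H_1$-measure) at most $C\cdot Cr=2C^2|y-y'|$. Both ends of $Y$ are unbounded, since $Y$ is closed, so arc length parametrizes $Y$ by all of $\mathbb R$, and this parametrization is bi-Lipschitz. By the previous example, $Y$ is a Lipschitz retract. The guess is right for $n=1$.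

*Why contractibility has to be linear.* The cusp $Y=\{(x,\pm x^2):x\ge0\}\subset\mathbb R^2$ is closed and homeomorphic to $\mathbb R$. It is $1$-Ahlfors regular: each branch is a monotone graph, so its part in a ball of radius $r$ has length at most $4r$; and since $Y$ is connected and unbounded, $\mathcal H_1(B(y,r)\cap Y)\ge r$. But $(x,x^2)$ and $(x,-x^2)$ are at distance $2x^2$ and are joined in $Y$ only through the origin, at distance at least $x$. So $Y$ is not linearly locally contractible. It is not a Lipschitz retract either: a retraction would send the segment between these points, of length $2x^2$, to a path in $Y$ of length at least $2x$, which is impossible with a fixed Lipschitz constant as $x\to0$.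

## 2. Filling skeleta gives continuity and no more

The natural way to prove the guess is to triangulate the complement and extend over skeleta. Let us see what this gives.

*Observation.* If $Y\subset\mathbb R^m$ is closed and linearly locally contractible with constant $C$, there is a continuous retraction $R:\mathbb R^m\to Y$ with $|R(x)-x|\le C'\,\mathrm{dist}(x,Y)$.

Choose a locally finite triangulation of $\mathbb R^m\setminus Y$ with $\mathrm{diam}\,\sigma\le\frac12\mathrm{dist}(\sigma,Y)$ for every simplex $\sigma$ (subdivide Whitney cubes). For a vertex $v$ let $R(v)$ be a nearest point of $Y$. We extend over the $l$-skeleton by induction, with the claim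
$$R(\sigma)\subset B\big(R(v),C_l\,\mathrm{dist}(v,Y)\big)\qquad\text{for every $l$-simplex $\sigma$ and every vertex $v$ of $\sigma$.}$$
For $l=0$ take $C_0=1$. Let $\sigma$ be an $l$-simplex, $l\ge1$; fix a vertex $v_0$ of it and put $d=\mathrm{dist}(v_0,Y)$. If $v$ is another vertex, then $|v-v_0|\le\mathrm{diam}\,\sigma$ is at most half of each of $d$ and $\mathrm{dist}(v,Y)$. Hence $\mathrm{dist}(v,Y)\le\frac32d$, $d\le\frac32\mathrm{dist}(v,Y)$, and
$$|R(v)-R(v_0)|\le\tfrac32d+\tfrac12d+d=3d.$$
So $R(\partial\sigma)\subset B(R(v_0),(3+\frac32C_{l-1})d)\cap Y$. View $\sigma$ as the cone over $\partial\sigma$ with apex its barycenter, and use the contraction of this set along the cone lines. This extends $R$ to $\sigma$ with $R(\sigma)\subset B(R(v_0),\varrho d)$, $\varrho=C(3+\frac32C_{l-1})$. For any vertex $v$ of $\sigma$ the last ball lies in $B(R(v),(\varrho+3)d)\subset B(R(v),\frac32(\varrho+3)\mathrm{dist}(v,Y))$, so $C_l=\frac32(\varrho+3)$ works. Finally, for $x$ in an $l$-simplex with vertex $v$,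
$$|R(x)-x|\le(C_l+1+\tfrac12)\,\mathrm{dist}(v,Y)\le(C_l+\tfrac32)\tfrac32\,\mathrm{dist}(x,Y),$$
which also gives continuity at $Y$, where $R$ is the identity.

Where does this stop being a proof of the guess? At the word "contraction". On a simplex of diameter about $d$, a Lipschitz retraction needs a filling of $R|_{\partial\sigma}$ whose Lipschitz constant is bounded by the one of $R|_{\partial\sigma}$, uniformly in $\sigma$. The hypothesis gives a contraction of controlled *size*, but it is merely continuous, and nothing controls its modulus of continuity. Already for $l=2$ one would need: a Lipschitz loop in $Y$ bounds a Lipschitz disc in $Y$. We shall see that exactly this fails.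

## 3. Two dimensions of disc against three dimensions of mass

**Theorem 1.** There is a closed $Y\subset\mathbb R^4$, homeomorphic to $\mathbb R^3$, $3$-Ahlfors regular and linearly locally contractible, for which there is no Lipschitz retraction $\mathbb R^4\to Y$.

**Theorem 2.** Let $n\ge3$, $m>n$, $\alpha\in(2/3,1]$. There is a closed $Y\subset\mathbb R^m$, homeomorphic to $\mathbb R^n$, $n$-Ahlfors regular and linearly locally contractible, such that no open neighborhood of $Y$ in $\mathbb R^m$ admits a locally $\alpha$-Hölder retraction onto $Y$. (For $\alpha=1$: $Y$ is not even a locally Lipschitz neighborhood retract.)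

So the answer to the question is no, for every $n\ge3$ and every $m>n$. The case $n=2$ is not treated here. A map is locally $\alpha$-Hölder if each point has a neighborhood on which $|f(x)-f(x')|\le L|x-x'|^\alpha$ for some $L$.

The obstruction is a count. Write $D_r\subset\mathbb R^2$ for the closed disc of radius $r$ about $0$, and $D=D_1$.

**Lemma 3 (packing).** Let $f$ map $D$ to a Euclidean space with $|f(x)-f(x')|\le L|x-x'|^\alpha$, where $L>0$ and $0<\alpha\le1$. If $x_1,\dots,x_N\in D$ satisfy $|f(x_i)-f(x_j)|\ge\theta$ for $i\ne j$, where $0<\theta\le L$, then $N\le9(L/\theta)^{2/\alpha}$.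

*Proof.* Put $\eta=(\theta/L)^{1/\alpha}\le1$. Then $|x_i-x_j|\ge\eta$, so the discs of radius $\eta/2$ about the $x_i$ have disjoint interiors. They lie in $D_{1+\eta/2}$. Comparing areas, $N\le(1+2/\eta)^2\le9\eta^{-2}$. $\square$

A Lipschitz disc thus visits at most about $a^{-2J}$ places that are $a^J$ apart, while a $3$-regular set has room for about $a^{-3J}$ such places. We therefore want a loop in $Y$ such that every disc bounded by it in $Y$, continuous or not better, is *forced* to visit $k^J$ places at mutual distance $\gtrsim a^J$, with $a^{-2}<k\ll a^{-3}$. Forcing is topology and takes place in $\mathbb R^3$: in a solid torus $T$ we put $k$ parallel chains of four linked solid tori, and iterate. Every disc across $T$ must meet at least one link of each chain, hence at least $k^J$ tori of generation $J$. Distances are metric geometry, and $\mathbb R^3$ itself is the wrong place for them: there a flat disc across $T$ is Lipschitz, so by Lemma 3 the tori of generation $J$ in $\mathbb R^3$ cannot all be $ca^J$ apart when $ka^2>1$. So we re-embed $\mathbb R^3$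 in $\mathbb R^4$. The fourth dimension lets us unlink the chains and replace each link by a copy of $T$ scaled by $a$, without changing the topology of $\mathbb R^3$.

## 4. Parallel four-link chains in a solid torus

**Tools.** Let $S^1=\mathbb R/2\pi\mathbb Z$; $\zeta=(x,y)$ or $(\xi_1,\xi_2)$ denotes points of $\mathbb R^2$. For loops $\gamma,\ell$ in $\mathbb R^3$ with disjoint images, $\mathrm{lk}(\gamma,\ell)$ is the degree of $(s,t)\mapsto\frac{\gamma(s)-\ell(t)}{|\gamma(s)-\ell(t)|}\in S^2$. We use three standard facts.

1. (L1) $\mathrm{lk}$ is symmetric up to sign and invariant under homotopies of each loop in the complement of the other. For fixed $\ell$ it induces a homomorphism $H_1(\mathbb R^3\setminus\ell)\to\mathbb Z$.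
2. (L2) If $\gamma=f|_{\partial D}$ with $f:D\to\mathbb R^3$ smooth, $\ell$ is piecewise smooth, and $f$ meets $\ell$ only at points where $\ell$ is locally a smooth arc, transversally, then $\mathrm{lk}(\gamma,\ell)$ is, up to a universal sign, the algebraic intersection number of $f$ and $\ell$.
3. (GP) If $f:D\to\mathbb R^3$ is smooth and $S\subset\mathbb R^3$ is a submanifold without boundary, then $f+v$ is transverse to $S$ for almost every $v\in\mathbb R^3$. (Apply Sard's theorem to $(q,s)\mapsto s-f(q)$ on $D\times S$: at a regular value $v$ and a point with $s=f(q)+v$, $T_sS$ and the image of $Df(q)$ span $\mathbb R^3$.)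

**The solid torus and the parameters.** Let $e(\zeta,t)=((4+x)\cos t,(4+x)\sin t,y)$, an embedding of $D_3\times S^1$ into $\mathbb R^3$. Put $T(r)=e(D_r\times S^1)$ and $T=T(1)$. For $r\le3$, $T(r)$ is the closed $r$-neighborhood of the core circle of radius $4$; $|p|\le5$ on $T$ and $|p|\le6$ on $T(2)$. Let $a=10^{-5}$ and $k=2\cdot10^{10}$, so that
$$k>a^{-2},\qquad 4k\le10^{-4}a^{-3}.\tag{1}$$
Only (1) and $a\le10^{-5}$ will be used. Let $\lambda=0.9$, $\varepsilon=0.01$, and $c_i=(i-1)\pi/2\in S^1$ for $i\in\mathbb Z/4$. Choose $\delta\in(0,0.01]$ and points $p_1,\dots,p_k$ such that the discs $p_s+D_{2\delta}$ are disjoint and contained in $\mathrm{int}\,D_{1/2}$. Put $I=\{1,\dots,k\}\times\{1,2,3,4\}$ and $M=|I|=4k$; $s$ numbers the chain, $i$ the link. Call $j=(s,i)$ odd or even according to $i$.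

**The links.** Let
$$\bar e_\eta(\zeta,\tau)=\big((1+\eta\xi_1)\cos\tau,(1+\eta\xi_1)\sin\tau,\eta\xi_2\big),$$
a thin ring around the unit circle; note $e=4\bar e_{1/4}$. With $p_s=(p_x,p_y)$ define affine maps $A_j$, $u\mapsto(x,y,t)$, by
$$\text{odd: }(p_x+\delta u_2,\;p_y-\delta u_3,\;c_i+\lambda u_1);\qquad\text{even: }(p_x+\delta u_3,\;p_y+\delta u_2,\;c_i+\lambda u_1),$$
and $h_j:T(3)\to\mathbb R^3$ by $h_j(e(\zeta,\tau))=e\big(A_j(\bar e_\varepsilon(\zeta,\tau))\big)$. In coordinates, with $\zeta=(\xi_1,\xi_2)$,
$$\begin{aligned}\text{odd: }&x=p_x+\delta(1+\varepsilon\xi_1)\sin\tau,& y&=p_y-\delta\varepsilon\xi_2,& t&=c_i+\lambda(1+\varepsilon\xi_1)\cos\tau,\\ \text{even: }&x=p_x+\delta\varepsilon\xi_2,& y&=p_y+\delta(1+\varepsilon\xi_1)\sin\tau,& t&=c_i+\lambda(1+\varepsilon\xi_1)\cos\tau.\end{aligned}$$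
So an odd link is a ring around an ellipse, long in the $t$-direction, in the plane $y=p_y$ of the chart, and an even link is one in the plane $x=p_x$. Since the $t$-range has length less than $2\pi$, the $h_j$ are smooth embeddings.

**Lemma 4.** The sets $h_j(T(3))$, $j\in I$, are pairwise disjoint and lie in $\mathrm{int}\,T(1/2)$.

*Proof.* On $h_j(T(3))$ we have $|\varepsilon\xi|\le0.03$, so $|\zeta-p_s|<1.1\delta$ and $|t-c_i|\le0.93$. This gives containment in $\mathrm{int}\,T(1/2)$, disjointness for different $s$, and disjointness of the links $i,i+2$ of one chain, because $1.86<\pi$. Now consider links $i,i+1$ of one chain; one is odd, one even. At a common point, comparing the two formulas for $x$ and the two for $y$ gives $(1+\varepsilon\xi_1)|\sin\tau|\le0.03$ in both parametrizations. So $|\sin\tau|\le0.03/0.97<0.031$, and both $|t-c_i|$ and $|t-c_{i+1}|$ lie in $[0.87,0.93]$ (since $0.9\cdot0.97\cdot\sqrt{1-0.031^2}>0.87$). But $t-c_i\in\pm[0.87,0.93]$ and $c_{i+1}-c_i=\pi/2$ force $|t-c_{i+1}|\in[0.64,0.71]\cup[2.44,2.51]$ (distance mod $2\pi$), a contradiction.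 $\square$

**Lemma 5.** Each $h_j$ is $0.95$-Lipschitz for the metric $d=|\zeta-\zeta'|+|t-t'|_{S^1}$ on $T(3)\cong D_3\times S^1$.

*Proof.* The coordinate formulas give
$$|d\zeta_{\rm out}|+|dt_{\rm out}|\le(\lambda+\delta)(1+3\varepsilon)|d\tau|+\varepsilon(\lambda+2\delta)|d\xi|\le0.95(|d\tau|+|d\xi|),$$
since $0.91\cdot1.03<0.95$. Integrate along a path that first moves $\xi$ on a segment and then $\tau$ on a shortest arc; its $d$-length is the $d$-distance of its endpoints. $\square$

**The tree of tori.** For words $w=j_1\cdots j_l$ let $h_w=h_{j_1}\circ\dots\circ h_{j_l}$, $T_w=h_w(T)$, $h_\emptyset=\mathrm{id}$, $T_\emptyset=T$. Then $T_{wj}\subset\mathrm{int}\,T_w$, distinct words of equal length give disjoint tori, and $\max_{|w|=l}\mathrm{diam}\,T_w\to0$ by Lemma 5 ($e$ is Lipschitz for $d$). Put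
$$P=T\setminus\bigcup_j\mathrm{int}\,T_j,\qquad P_w=h_w(P),\qquad Z=\bigcap_l\bigcup_{|w|=l}T_w,\qquad\ell_w=h_w(e(\{0\}\times S^1)).$$
So $\ell_w$ is the core of $T_w$, $T=Z\cup\bigcup_wP_w$, and each $z\in Z$ determines a unique infinite word, its branch.

**Lemma 6 (one chain).** Fix $s$ and write $K_i=\ell_{(s,i)}$. In the coordinates $(x,y,t)$ let $\Delta_i$ be the elliptical disc bounded by $K_i$: for $i$ odd $\Delta_i=\{y=p_y,\ (\frac{x-p_x}\delta)^2+(\frac{t-c_i}\lambda)^2\le1\}$, for $i$ even the same with the roles of $x,y$ exchanged.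

1. $K_{i+1}$ meets $\Delta_i$ exactly once, transversally, in its interior; hence $\mathrm{lk}(K_i,K_{i+1})=\pm1$.
2. $\Delta_1\cap\Delta_3=\emptyset=\Delta_2\cap\Delta_4$, and $(\Delta_1\cup\Delta_3)\cap(\Delta_2\cup\Delta_4)$ is the union of the four disjoint arcs $A^i=\Delta_i\cap\Delta_{i+1}=\{p_s\}\times[c_{i+1}-\lambda,c_i+\lambda]$. The lower endpoint of $A^i$ lies on $K_{i+1}$, the upper one on $K_i$.
3. There is a piecewise smooth closed curve $\ell'\subset T(1/2)$, homotopic to $\ell_\emptyset$ in $T(1/2)$, that consists of halves of the $K_i$ and of the four arcs $A^i$, each traversed once in the direction of decreasing $t$.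

*Proof.* (1) Let $i$ be odd. The curve $K_{i+1}$ is $x=p_x$, $y=p_y+\delta\sin\tau$, $t=c_{i+1}+\lambda\cos\tau$. It meets $\{y=p_y\}$ only at $(p_s,c_{i+1}\pm\lambda)$, transversally. Relative to $c_i$ these have $t$-coordinates $\pi/2\pm0.9$. Since $\pi/2-0.9<0.9<\pi/2+0.9$ (and $\pi/2+0.9$ is farther than $0.9$ from $0$ mod $2\pi$), only $(p_s,c_{i+1}-\lambda)$ lies in $\Delta_i$, and it lies in its interior. Now use (L2). The case $i$ even is the same with $x,y$ exchanged.

(2) The $t$-ranges of $\Delta_i,\Delta_{i+2}$ are disjoint as $1.8<\pi$. A point of $\Delta_i\cap\Delta_{i+1}$ has $x=p_x$, $y=p_y$, $|t-c_i|\le\lambda$, $|t-c_{i+1}|\le\lambda$. This is the stated arc; its $t$-range is $c_i+[\pi/2-0.9,\,0.9]$, and these are disjoint for the four $i$. The endpoints are the points $\tau=\pi$ of $K_{i+1}$ and $\tau=0$ of $K_i$.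

(3) For $i=1,\dots,4$ successively run along a half of $K_{i+1}$ from $(p_s,c_{i+1}-\lambda)$ to $(p_s,c_{i+1}+\lambda)$, the upper endpoint of $A^{i+1}$, and then along $A^{i+1}$ backwards to $(p_s,c_{i+2}-\lambda)$. The total $t$-increment is $4\big(2\lambda-(2\lambda-\pi/2)\big)=2\pi$, so the curve goes once around the solid torus $T(1/2)$. The $K$'s meet the axis $\{p_s\}\times S^1$ only at the points $c_l\pm\lambda$, which are the endpoints of the arcs, so interior points of the arcs lie on no $K_l$. $\square$

The same statements hold for the $h_w$-images of all these objects.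

*Example.* Consider the flat disc $e(D\times\{0\})$ and one chain. Its boundary has linking number $0$ with every $K_i$, because each $K_i$ bounds $\Delta_i$ in $\mathrm{int}\,T$. So linking numbers of the boundary with single links do not show that the disc must meet the chain. What happens is this: since $c_1=0$ and $|t-c_i|\le0.93<\pi/2$ on the links, the disc meets only $T_{(s,1)}$, at $\tau=\pm\pi/2$, in two meridian discs of this link. The two intersections with $K_1$ cancel, but each of the two small boundary circles links $K_1$ once. Section 5 shows that some such circle exists for every disc.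

## 5. Every disc across the torus meets $k^J$ tori of generation $J$

Fix a word $w$ and a chain number $s$. In this section $K_i,\Delta_i,A^i,\ell'$ denote the $h_w$-images of the objects of Lemma 6, and $V_i=T_{w(s,i)}$, so $K_i=\ell_{w(s,i)}$ is the core of $V_i$. All of these lie in $h_w(T(1/2))$. The first lemma says that a disc that avoids a chain does not go across the torus.

**Lemma 7.** Let $f:D\to\mathbb R^3$ be continuous with $f(\partial D)\cap h_w(T(1/2))=\emptyset$ and $f(D)\cap(K_1\cup\dots\cup K_4)=\emptyset$. Then $\mathrm{lk}(f|_{\partial D},\ell_w)=0$.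

*Proof.* The plan is to replace $\ell_w$ by $\ell'$ and to read off the linking number as the intersection number of two families of closed curves in $D$.

**Step 1: general position.** This step makes preimages into curves. Since $\ell'\simeq\ell_w$ in $h_w(T(1/2))$, it suffices to show $\mathrm{lk}(f|_{\partial D},\ell')=0$. A sufficiently good smooth approximation of $f$ plus a small generic constant still satisfies the hypotheses and has the same linking number (use the straight-line homotopy). So by (GP) we may assume that $f$ is smooth and transverse to all $\mathrm{int}\,\Delta_i$ and $\mathrm{int}\,A^i$. As $f$ avoids $\partial\Delta_i=K_i$ and $f(\partial D)$ avoids $\Delta_i$, the sets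
$$\mathbf a=f^{-1}(\Delta_1\cup\Delta_3),\qquad\mathbf b=f^{-1}(\Delta_2\cup\Delta_4)$$
are compact $1$-manifolds, i.e. finite unions of disjoint smooth circles in $\mathrm{int}\,D$, and $\mathbf a\cap\mathbf b=f^{-1}(\bigcup_iA^i)$.

**Step 2: signs.** Here we compare two intersection numbers point by point. In the chart $(x,y,t)$ of $T_w$ (the point $h_w(e(x,y,t))$ has coordinates $x,y,t$), put $X=x\circ f$ and $\Upsilon=y\circ f$. Locally $\mathbf a=\{\Upsilon=p_y\}$ and $\mathbf b=\{X=p_x\}$. Orient $\mathbf a$ and $\mathbf b$ by the co-orientations $d\Upsilon$ and $dX$: a tangent vector is positive if, placed after a vector on which the co-orientation is positive, it gives a positive basis of $\mathbb R^2$. Let $q\in\mathbf a\cap\mathbf b$. Then $f(q)$ is an interior point of some $A^i$, as the endpoints lie on the $K$'s. Transversality of $f$ to $A^i$, whose direction is $\partial_t$, means $dX\wedge d\Upsilon\ne0$ at $q$. Let $\varsigma=\pm1$ be its sign. Then $(X,\Upsilon)$ are local coordinates of orientation $\varsigma$; the positive tangents are $-\varsigma\partial_X$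 for $\mathbf a$ and $\varsigma\partial_\Upsilon$ for $\mathbf b$. So $\mathbf a,\mathbf b$ cross transversally at $q$ with sign $-\varsigma$. On the other hand, the intersection sign of $f$ with $A^i$ oriented by $+t$ is the sign of $(dx\wedge dy\wedge dt)(Df\,\mathsf e_1,Df\,\mathsf e_2,\partial_t)=(dX\wedge d\Upsilon)(\mathsf e_1,\mathsf e_2)$ (with $\mathsf e_1,\mathsf e_2$ the standard basis of $\mathbb R^2$), times the orientation sign of the chart. This is $\varsigma$ up to a factor that depends on neither $q$ nor $i$.

**Step 3: conclusion.** As $f$ avoids the $K_i$, it meets $\ell'$ only in interior points of the arcs $A^i$, each traversed once in the $-t$ direction. By (L2) and Step 2, $\mathrm{lk}(f|_{\partial D},\ell')$ is $\pm$ the algebraic intersection number of $\mathbf a$ and $\mathbf b$. That number is $0$, since $\mathbf a$ and $\mathbf b$ are closed curves in a disc. $\square$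

The next lemma is the inductive engine: from a curve linking $\ell_w$ it produces a curve linking the core of one link of the chain.

**Lemma 8.** Let $g:D\to\mathbb R^3$ be smooth and transverse to $\partial V_1,\dots,\partial V_4$. Let $c\subset D$ be a smooth Jordan curve (in $\mathrm{int}\,D$, or $c=\partial D$) bounding the closed disc $D_c\subset D$, with $g(c)\cap h_w(T(1/2))=\emptyset$ and $\mathrm{lk}(g|_c,\ell_w)\ne0$. Then for some $i$ there is a component $c'$ of $g^{-1}(\partial V_i)$ with $c'\subset D_c\setminus c$ and $\mathrm{lk}(g|_{c'},\ell_{w(s,i)})\ne0$.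

*Proof.* Since $V_i\subset h_w(T(1/2))$, $g(c)$ misses $V_i$, and the components of $g^{-1}(\partial V_i)$ in $D_c$ are finitely many smooth circles in $D_c\setminus c$. Suppose that none of them, for any $i$, is as claimed.

**Step 1: each such circle links no core of the chain.** We show that if $c'\subset D_c$ is a component of $g^{-1}(\partial V_i)$, then $\mathrm{lk}(g|_{c'},K_l)=0$ for every $l$. For $l=i$ this is the assumption. For $l\ne i$, $g(c')\cap V_l=\emptyset$. So $G=D_{c'}\cap g^{-1}(V_l)$ is, by transversality, a compact surface in $D_{c'}\setminus c'$ bounded by components $c''$ of $g^{-1}(\partial V_l)$. The surface $\overline{D_{c'}\setminus G}$ is mapped by $g$ into $\mathbb R^3\setminus\mathrm{int}\,V_l\subset\mathbb R^3\setminus K_l$, and in it $c'$ is homologous to a sum of curves $\pm c''$. By (L1), $\mathrm{lk}(g|_{c'},K_l)=\sum\pm\mathrm{lk}(g|_{c''},K_l)=0$.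

**Step 2: each such circle is null-homotopic in $\partial V_i$.** Two linking numbers detect everything on the torus $\partial V_i$. The group $H_1(\partial V_i)=\pi_1(\partial V_i)$ has a basis of a meridian $\mathsf m$ and a longitude $\mathsf l$ homotopic to $K_i$ in $V_i$. The meridian bounds a disc in $V_i$ that meets $K_i$ once, transversally, and misses $K_{i+1}$. So $\mathrm{lk}(\mathsf m,K_i)=\pm1$ and $\mathrm{lk}(\mathsf m,K_{i+1})=0$. Moreover $\mathrm{lk}(\mathsf l,K_{i+1})=\mathrm{lk}(K_i,K_{i+1})=\pm1$ by Lemma 6. Hence $(\mathrm{lk}(\cdot,K_i),\mathrm{lk}(\cdot,K_{i+1}))$ is injective on $H_1(\partial V_i)$. By Step 1 it vanishes on $g|_{c'}$.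

**Step 3: surgery.** We now push the disc off the chain. Among all these circles, for $i=1,\dots,4$, take the outermost ones; their closed discs are disjoint. The complement of these discs in $D_c$ is connected, contains $c$, and contains no point of $\bigcup g^{-1}(\partial V_i)$. As $g(c)$ misses $\bigcup V_i$, $g$ maps this complement off $\bigcup V_i$. On each outermost disc $D_{c'}$ replace $g$ by a null-homotopy of $g|_{c'}$ inside the corresponding $\partial V_i$. The result is a continuous $g':D_c\to\mathbb R^3\setminus\bigcup\mathrm{int}\,V_i$ with $g'|_c=g|_c$; it avoids all $K_i$. Since $D_c$ is diffeomorphic to $D$, Lemma 7 gives $\mathrm{lk}(g|_c,\ell_w)=0$, a contradiction. $\square$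

**Proposition 9.** Let $f:D\to\mathbb R^3$ be continuous with $f(\partial D)\cap h_w(T(1/2))=\emptyset$ and $\mathrm{lk}(f|_{\partial D},\ell_w)\ne0$. Then for every $J\ge0$, $f(D)$ meets $T_{wv}$ for at least $k^J$ words $v$ of length $J$.

*Proof.* For $J=0$: if $f(D)\cap T_w=\emptyset$, then $f$ would be a null-homotopy of $f|_{\partial D}$ in the complement of $\ell_w$.

Let $J\ge1$. Choose smooth $g_n\to f$ uniformly, transverse to the finitely many surfaces $\partial T_{wv}$, $1\le|v|\le J$ (approximate, then add a generic small constant). For large $n$, $g_n|_{\partial D}$ misses $h_w(T(1/2))$ and has the same nonzero linking number with $\ell_w$. Apply Lemma 8 with $c=\partial D$ once for each $s=1,\dots,k$. This gives $k$ distinct children $w(s,i_s)$ and curves $c'\subset\mathrm{int}\,D$ with $\mathrm{lk}(g_n|_{c'},\ell_{w(s,i_s)})\ne0$ and $g_n(c')\subset\partial T_{w(s,i_s)}$, so that $g_n(c')\cap h_{w(s,i_s)}(T(1/2))=\emptyset$. Hence Lemma 8 applies again to each child, with the curve $c'$. After $J$ rounds, $g_n(D)$ meets $\partial T_{wv}$ for at least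 $k^J$ words $v$ of length $J$. There are finitely many words of length $J$, so some set of $k^J$ words occurs for infinitely many $n$. For each word of this set, points $q_n\in D$ with $g_n(q_n)\in T_{wv}$ accumulate at some $q$ with $f(q)\in T_{wv}$. $\square$

## 6. Unlinking the chains in $\mathbb R^4$

We want an embedding $F:\mathbb R^3\to\mathbb R^4$ under which every $T_w$ becomes a copy of $F(T)$ scaled by $a^{|w|}$. Odd links are pairwise unlinked, and so are even links. So we lift the odd links to positive heights and the even ones to negative heights, and while the height changes we move them, within $\mathbb R^3$, to tiny round tori in separate places.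

**Positions.** The cube $\{|X_1-4|<.3,\ |X_2|<.3,\ |X_3|<.3\}$ lies in $\mathrm{int}\,T(1/2)$, because there $\sqrt{X_1^2+X_2^2}\in[3.7,4.32]$ and $\sqrt{.32^2+.3^2}<.5$. It contains at least $\lfloor.6/(11a)\rfloor^3\ge10^{-4}a^{-3}\ge M$ disjoint open grid cubes of side $11a$ (for $a\le10^{-5}$, $(.6/11-a)^3\ge.0545^3>10^{-4}$). Let $b_j$, $j\in I$, be centers of distinct ones. Since $T\subset[-5,5]^3$, the sets $b_j+\vartheta T$ with $0<\vartheta\le a$ lie in these cubes.

**Lemma 10 (isotopies).** For each of the two families ($j$ odd; $j$ even) there are maps $i^j_s:T\to\mathrm{int}\,T(1/2)$, $s\in[0,1]$, smooth in $(p,s)$, constant in $s$ on $[0,\frac14]$ and on $[\frac34,1]$, such that for each $s$ the $i^j_s$ of the family are smooth embeddings with pairwise disjoint images, and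
$$i^j_0(e(\zeta,t))=h_j(e(2\zeta,t)),\qquad i^j_1(p)=ap+b_j.$$

*Proof.* **Step 1: each link sits in its own ball.** This makes shrinking possible. Let $G_j=e\circ A_j$ on the closed ball $\bar B(0,1.3)$. There $|\zeta-p_s|\le1.3\delta$ and $|t-c_i|\le1.17<\pi/2$. So $G_j$ is an embedding into $\mathrm{int}\,T(1/2)$, and the balls $\mathfrak B_j=G_j(\bar B(0,1.3))$ are disjoint within one family (different $s$: by $\zeta$; $i$ and $i+2$: by $t$). Also $G_j$ preserves orientation: the Jacobian of $e$ in the order $(x,y,t)$ is $-(4+x)<0$, and the linear part of $A_j$ has determinant $-\delta^2\lambda<0$ in both cases. Put $q_j=G_j(0)$. By definition $h_j(e(2\zeta,\tau))=G_j(\bar e_{2\varepsilon}(\zeta,\tau))$, and $|\bar e_\eta|\le1+\eta\le1.25$ on $D\times S^1$ for $\eta\le\frac14$.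

**Step 2: six stages.** We list families of maps of $p=e(\zeta,\tau)\in T$; each depends smoothly on $p$ and on a parameter in a closed interval, and is an embedding for every parameter value. Here $u=\bar e_{1/4}(\zeta,\tau)=p/4$, and $\kappa\in(0,a)$ is a small number common to the family.

1. $G_j\circ\bar e_\eta$, with $\eta$ from $2\varepsilon$ to $\frac14$.
2. $G_j(\vartheta u)$, with $\vartheta$ from $1$ to $\kappa$.
3. $q_j+[G_j(\vartheta\kappa u)-q_j]/\vartheta$, with $\vartheta$ from $1$ to $0$. This equals $q_j+\int_0^1DG_j(\sigma\vartheta\kappa u)\,\kappa u\,d\sigma$, so it is smooth up to $\vartheta=0$, where it is $q_j+\kappa\,DG_j(0)u$.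
4. $q_j+\kappa E^j_\theta u$, with $E^j_\theta$ a smooth path in the connected group $GL^+(3,\mathbb R)$ from $DG_j(0)$ to $4\,\mathrm{Id}$. It ends at $q_j+\kappa p$.
5. $q_j(\theta)+\kappa p$, where the $q_j(\theta)$ are smooth paths in $W=\mathrm{int}\,T(1/2)$ from $q_j$ to $b_j$, pairwise distinct at each time within the family. They exist: the configurations of $N$ distinct points of the connected $3$-manifold $W$ form the complement of finitely many closed codimension-$3$ submanifolds in $W^N$, a connected open set.
6. $b_j+\vartheta p$, with $\vartheta$ from $\kappa$ to $a$.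

Each stage starts where the previous one ends.

**Step 3: disjointness.** Choose the paths in stages 4 and 5 first, then $\kappa$. Stages 1 and 2 stay in $\mathfrak B_j$. Stages 3–5 stay in balls of radius $C\kappa$ around $q_j$, respectively $q_j(\theta)$, with $C$ independent of $\kappa$. By compactness, for small $\kappa$ these balls are disjoint within the family at each time and lie in $\mathrm{int}\,T(1/2)$. Stage 6 stays in the disjoint grid cubes.

**Step 4: smooth concatenation.** Reparametrize each stage affinely to $[0,1]$, obtaining $H^j_\nu(p,\cdot)$, $\nu=1,\dots,6$. Let $\beta:\mathbb R\to[0,1]$ be smooth and nondecreasing with $\beta=0$ on $(-\infty,\frac13]$ and $\beta=1$ on $[\frac23,\infty)$. Set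
$$i^j_s(p)=H^j_\nu\big(p,\beta(12(s-\tfrac14)-(\nu-1))\big)\quad\text{for }s\in[\tfrac14+\tfrac{\nu-1}{12},\tfrac14+\tfrac\nu{12}],$$
$i^j_s=i^j_{1/4}$ for $s\le\frac14$ and $i^j_s=i^j_{3/4}$ for $s\ge\frac34$. The family is constant in $s$ near all junction times, so it is smooth in $(p,s)$. $\square$

We also put $i^j_s=i^j_0$ for $s<0$.

**The first piece.** Let $\sigma_j=+1$ for $j$ odd and $\sigma_j=-1$ for $j$ even. On $\mathbb R^4=\mathbb R^3\times\mathbb R$ let $\varphi_j(z)=az+(b_j,\sigma_j)$ and $\varphi_{j_1\cdots j_l}=\varphi_{j_1}\circ\dots\circ\varphi_{j_l}$. Define $\Phi:P\to\mathbb R^4$ by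
$$\Phi(p)=(p,0)\ \text{ if }p\in T\setminus\bigcup_j\mathrm{int}\,h_j(T(2)),\qquad\Phi(h_j(e(\rho\omega,t)))=\big(i^j_{2-\rho}(e(\omega,t)),\ \sigma_j(2-\rho)\big)$$
for $\omega\in\partial D$, $1\le\rho\le2$. We call the second kind of points tube points. For $\rho=2$ the formulas agree by the value of $i_0^j$, so $\Phi$ is well defined and continuous. It is injective: flat points have height $0$; for $\rho<2$ odd tubes lie at positive heights and even ones at negative heights; at a given height the tubes of one parity are disjoint and embedded by Lemma 10. The value of $i^j_1$ gives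
$$\Phi(h_j(p))=\varphi_j(p,0),\qquad p\in\partial T.\tag{2}$$

**Lemma 11.** Let $\Omega=\{(e(\zeta,t),h):|\zeta|\le1,\ |h|\le4(1-|\zeta|)\}\subset\bar B(0,7)$.

1. $\Phi(P)\subset\Omega$, and $\Omega\cap((\mathbb R^3\setminus T)\times0)=\emptyset$.
2. $\varphi_j\Omega\subset(aT+b_j)\times[\sigma_j-4a,\sigma_j+4a]\subset\mathrm{int}\,T(1/2)\times(-2,2)\subset\mathrm{int}\,\Omega$, and the $\varphi_j\Omega$ are pairwise disjoint.
3. $\Phi(P)\cap\varphi_j\Omega=\Phi(\partial T_j)$.

*Proof.* (1) Flat points have $h=0$; tube points lie in $T(1/2)\times[-1,1]$, and $1\le4(1-\frac12)$. The second claim holds since $\Omega$ lies over $T$. (2) On $\mathrm{int}\,T(1/2)\times(-2,2)$ we have $4(1-|\zeta|)>2>|h|$. The sets $aT+b_j$ lie in distinct grid cubes. (3) A point of $\Phi(P)\cap\varphi_j\Omega$ has $|\text{height}|\ge1-4a\ge\frac34$. So it is a tube point with $2-\rho\ge\frac34$, where the isotopy has stopped: it is $(ap+b_i,\sigma_is)$ with $p\in\partial T$, $\frac34\le s\le1$, and $\sigma_i=\sigma_j$. It lies over $aT+b_j$, which forces $i=j$. Applying $\varphi_j^{-1}$,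 $(p,\sigma_j(s-1)/a)\in\Omega$ with $p\in\partial T$; over $\partial T$ the set $\Omega$ has height $0$ only, so $s=1$. By (2) the point is $\Phi(h_j(p))$. The converse inclusion is (2), since $(p,0)\in\Omega$. $\square$

**Definition ($F$ and $Y$).** Let $F(p)=(p,0)$ for $p\notin T$, $F=\varphi_w\circ\Phi\circ h_w^{-1}$ on $P_w$, and for $z\in Z$ in the branch $j_1j_2\cdots$ let $F(z)$ be the point of $\bigcap_l\varphi_{j_1\cdots j_l}\Omega$ (a nested intersection of compact sets with diameters $\le14a^l$). Put $Y=F(\mathbb R^3)$.

**Proposition 12.** $F$ is well defined, $Y$ is closed, and $F:\mathbb R^3\to Y$ is a homeomorphism. Moreover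
$$F\circ h_w=\varphi_w\circ F\ \text{ on }T,\quad F(T)\subset\Omega,\quad F(T_w)\subset\varphi_w\Omega,\quad F(T)\cap\varphi_j\Omega=F(T_j).\tag{3}$$

*Proof.* **Step 1: consistency.** Different pieces must agree where they meet. Let $w\ne w'$ and $P_w\cap P_{w'}\ne\emptyset$. Then one word, say $w$, is a proper prefix of the other, since otherwise $T_w\cap T_{w'}=\emptyset$. As $P_w$ misses $\mathrm{int}\,T_{wj}$, which contains every $T_{wjj'}$, necessarily $w'=wj$ and $P_w\cap P_{wj}=\partial T_{wj}$. For $q\in\partial T$ the two definitions at $h_{wj}(q)$ give $\varphi_w\Phi(h_j(q))=\varphi_w\varphi_j(q,0)$ by (2), and $\varphi_{wj}\Phi(q)=\varphi_{wj}(q,0)$. These agree. For the same reason $Z$ meets no $P_w$. On $\partial T$ we have $F(p)=(p,0)$, as for $p\notin T$.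

**Step 2: the first three parts of (3).** The equivariance is immediate from the definition, on each $P_{w'}$ and on $Z$. The inclusions follow from $\Phi(P)\subset\Omega$ and $\varphi_j\Omega\subset\Omega$.

**Step 3: continuity.** Off $Z$ the closed pieces $P_w$ and $\mathbb R^3\setminus\mathrm{int}\,T$ are locally finite: a point of $T\setminus Z$ has a neighborhood missing the closed set $\bigcup_{|w|=l}T_w$ for some $l$, which then meets only pieces $P_w$ with $|w|<l$ (and the outer piece). At $z\in Z$ the tori $T_w\ni z$ are neighborhoods of $z$, and $F(T_w)\subset\varphi_w\Omega$ has diameter tending to $0$.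

**Step 4: injectivity and the last part of (3).** Let $F(p)=F(p')$. If $p\notin T$, then $F(p)\notin\Omega$ by Lemma 11(1), so $p'\notin T$ and $p=p'$. Let $p,p'\in T$. If $F(p)\notin\bigcup_j\varphi_j\Omega$, then both points are in $P$, and $p=p'$ because $\Phi$ is injective. If $F(p)\in\varphi_j\Omega$, then both points lie in $T_j$: a point in some $T_i$ has its image in $\varphi_i\Omega$, so $i=j$; a point of $P$ lies in $\partial T_j$ by Lemma 11(3) and injectivity of $\Phi$. This already shows $F(T)\cap\varphi_j\Omega=F(T_j)$. Apply $\varphi_j^{-1}$ and repeat with $h_j^{-1}(p),h_j^{-1}(p')$, which have the same image under $F$. If this never stops, $p$ and $p'$ lie in $T_w$ for all prefixes $w$ of an infinite word, so $p=p'$.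

**Step 5: closedness.** $F$ is the inclusion outside a compact set, hence proper; a proper continuous injection is a homeomorphism onto a closed set. $\square$

**Separation.** Let $\delta_0=\min_{j\ne j'}\mathrm{dist}(\varphi_j\Omega,\varphi_{j'}\Omega)>0$. If $|v|=|v'|=J$ and $v\ne v'$, then
$$\mathrm{dist}\big(F(T_{wv}),F(T_{wv'})\big)\ge\delta_0a^{|w|+J}.\tag{4}$$
Indeed, if $u$ is the longest common prefix of $v,v'$, the two sets lie in $\varphi_{wuj}\Omega$ and $\varphi_{wuj'}\Omega$ with $j\ne j'$, at distance at least $\delta_0a^{|w|+|u|}$.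

## 7. Finitely many charts: regularity and contractibility of $Y$

By self-similarity we study $Y$ near $F(T_w)$ after rescaling by $\varphi_w^{-1}$. The point is that only finitely many local pictures occur, so compactness gives uniform constants.

**Rescaled charts.** Let $Y_w=\varphi_w^{-1}(Y)$. First, $Y\cap\varphi_w\Omega=F(T_w)$, i.e. $Y_w\cap\Omega=F(T)$, for all $w$. For $w=\emptyset$ this is Lemma 11(1) and $F(T)\subset\Omega$. Inductively, using (3),
$$Y\cap\varphi_{wj}\Omega=F(T_w)\cap\varphi_{wj}\Omega=\varphi_w\big(F(T)\cap\varphi_j\Omega\big)=\varphi_wF(T_j)=F(T_{wj}).$$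
Let $\chi_w=\varphi_w^{-1}\circ F\circ h_w:T(2)\to Y_w$. It is injective and continuous, and $\chi_w=F$ on $T$. For $w=vj$ we have $h_j(T(2))\subset T$, hence $\chi_w=\varphi_j^{-1}\circ F\circ h_j=:\chi_j$. So the only maps that occur are $\chi_\emptyset=F|_{T(2)}$ and $\chi_j$, $j\in I$.

**Lemma 13.** There is $r_1>0$ with $Y_w\cap N_{r_1}(F(T))\subset\chi_w(T(2))$ for all $w$.

*Proof.* For $w=\emptyset$: $Y\setminus F(T(2))=(\mathbb R^3\setminus T(2))\times0$ has distance $\ge1$ from $\Omega$. For $w=vj$, applying $\varphi_j$, we need a positive lower bound, depending only on $j$, for the distance from $F(T_j)$ to $Y_v\setminus F(h_j(T(2)))$. The part of this set outside $\Omega$ has distance $\ge\mathrm{dist}(\varphi_j\Omega,\mathbb R^4\setminus\Omega)>0$. The part inside $\Omega$ lies in $F(\overline{T\setminus h_j(T(2))})$, because $Y_v\cap\Omega=F(T)$; this set is compact and disjoint from $F(T_j)$, since $T_j\subset\mathrm{int}\,h_j(T(2))$ and $F$ is injective. $\square$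

**Lemma 14.** Let $U=\mathrm{int}\,T(2)\setminus\bigcup_ih_i(T(1/2))\supset P$. All $\chi_w$ are $\Lambda_0$-bi-Lipschitz on $U$ with a common $\Lambda_0\ge1$.

*Proof.* **Step 1: a compactness principle.** It reduces the lemma to a local check. Let $Q\subset\mathbb R^3$ be compact and let $\chi:Q\to\mathbb R^4$ be injective, continuous and locally bi-Lipschitz (each point of $Q$ has a neighborhood in $Q$ on which $\chi$ is bi-Lipschitz). Then $\chi$ is bi-Lipschitz: take a Lebesgue number $\mu$ of a finite cover by such neighborhoods. Pairs at distance $<\mu$ lie in a common one. For pairs at distance $\ge\mu$, both $|p-p'|$ and $|\chi(p)-\chi(p')|$ lie between positive constants. We apply this to the finitely many $\chi_w$ on $Q=T(2)\setminus\bigcup_ih_i(\mathrm{int}\,T(1/2))\supset U$, using that smooth immersions and diffeomorphisms are locally bi-Lipschitz.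

**Step 2: $\chi_\emptyset=F$ on $Q$.** We go through all regions of $Q$.

*Flat parts.* $F(p)=(p,0)$ on $T(3)\setminus T(1/2)$ and near every point of $T\setminus\bigcup_jh_j(T(2))$. Consequently $F=\varphi_j\circ F\circ h_j^{-1}$ equals $\varphi_j(h_j^{-1}(\cdot),0)$ on $h_j(T\setminus\mathrm{int}\,T(1/2))$, a smooth embedding that extends smoothly past $h_j(\partial T(1/2))$.

*Tube parts*, $1<\rho<2$. In the coordinates $(\omega,t,\rho)$ the map is $(i^j_{2-\rho}(e(\omega,t)),\sigma_j(2-\rho))$. This is an immersion, because $i^j_s$ is one for each $s$ and the last coordinate has nonzero $\rho$-derivative.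

*Near $\partial h_j(T(2))$*, $\frac74\le\rho\le\frac94$. Since $i^j_s=i^j_0$ for $s\le\frac14$ and the $h_j(T(3))$ are disjoint,
$$F(h_je(\rho\omega,t))=\big(h_je(\max(\rho,2)\omega,t),\ \sigma_j\max(2-\rho,0)\big).$$

*Near $\partial T_j$*, $\frac12\le\rho\le\frac54$. Since $i^j_s=i^j_1$ for $s\ge\frac34$,
$$F(h_je(\rho\omega,t))=\big(a\,e(\min(\rho,1)\omega,t)+b_j,\ \sigma_j(1-\max(\rho-1,0))\big).\tag{5}$$

In the last two cases use the smooth coordinates $(\omega,t,\rho)$ in the source and $(\omega,t,r,h)$ in the target, where the $\mathbb R^3$-component is $h_je(r\omega,t)$, respectively $ae(r\omega,t)+b_j$. There the map is the identity in $(\omega,t)$ times $\rho\mapsto(\max(\rho,2),\sigma_j\max(2-\rho,0))$, respectively $\rho\mapsto(\min(\rho,1),\sigma_j(1-\max(\rho-1,0)))$. Each of these is an L-shaped curve parametrized by arc length, on which distances lie between $\frac1{\sqrt2}|\rho-\rho'|$ and $|\rho-\rho'|$. So $F$ is locally bi-Lipschitz there. This is the reason for making the isotopies stop near their ends.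

**Step 3: $\chi_j$ on $Q$.** On $T\cap Q$ it equals $F$, so points of $\mathrm{int}\,T$ are done. For $\frac12\le\rho\le\frac54$, (5) gives
$$\chi_j(e(\rho\omega,t))=\big(e(\min(\rho,1)\omega,t),\ -\sigma_ja^{-1}\max(\rho-1,0)\big),$$
again locally bi-Lipschitz (an L-shaped curve in $\rho$, one leg stretched by $a^{-1}$). For $1<\rho\le2$, $\chi_j(e(\rho\omega,t))=\varphi_j^{-1}(i^j_{2-\rho}(e(\omega,t)),\sigma_j(2-\rho))$ is a smooth immersion; with $i^j_s=i^j_0$ for $s<0$ this formula extends as an immersion past $\rho=2$. $\square$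

**Lemma 15.** Let $\Lambda=2\Lambda_0$. There is $r_0\in(0,1]$, $r_0\le r_1$, such that for all $w$, $p\in P$ and $0<r\le r_0$: $B(p,\Lambda r)\subset U$ and
$$\chi_w(B(p,r/\Lambda))\subset Y_w\cap B(\Phi(p),r)\subset\chi_w(B(p,\Lambda r))\subset B(\Phi(p),\Lambda^2r).\tag{6}$$

*Proof.* $P$ is compact, $U$ is open, and $T(2)\setminus U=\partial T(2)\cup\bigcup_ih_i(T(1/2))$ is compact and disjoint from $P$. The $\chi_w$ are injective, finitely many, and equal to $\Phi$ on $P$. So we can choose $r_0\le\min(r_1,1)$ with $\Lambda r_0<\mathrm{dist}(P,\mathbb R^3\setminus U)$ and $r_0<\mathrm{dist}(\Phi(P),\chi_w(T(2)\setminus U))$ for all $w$. The first and third inclusions follow from the upper Lipschitz bound on $U$. For the second, let $y\in Y_w$ with $|y-\Phi(p)|<r$. By Lemma 13, $y=\chi_w(q)$ with $q\in T(2)$. By the choice of $r_0$, $q\in U$. Hence $|q-p|\le\Lambda_0|y-\Phi(p)|<\Lambda r$. $\square$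

**Zooming.** Let $y\in F(T)$ and $0<r\le r_0$. Let $w$ be a longest word with $y\in F(T_w)$ and $r':=a^{-|w|}r\le r_0$; the empty word qualifies, and lengths are bounded. Put $y'=\varphi_w^{-1}(y)\in F(T)$. Then $Y\cap B(y,r)=\varphi_w(Y_w\cap B(y',r'))$. Since $T=P\cup\bigcup_jT_j$, either $y'\in\Phi(P)$ (Case 1), or $y'\in F(T_j)$ for some $j$, and then $ar_0<r'\le r_0$ by maximality (Case 2). Both conditions defining our class are invariant under the similarity $\varphi_w$ when stated for the pair $(Y_w,B(y',r'))$.

**Proposition 16.** $Y$ is linearly locally contractible.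

*Proof.* **Step 1: $y\in F(T)$, $r\le r_0$.** We use the zoom. In Case 1, $y'=\Phi(p)$, and by (6) the set $Y_w\cap B(y',r')$ lies in the topological ball $\chi_w(B(p,\Lambda r'))\subset Y_w\cap B(y',\Lambda^2r')$, hence contracts in it. In Case 2, by Lemma 13, $Y_w\cap B(y',r')\subset\chi_w(T(2))\subset S_w$, where $S_w\subset Y_w$ is a closed topological $3$-ball: $S_\emptyset=F(\bar B(0,7))$ and $S_{vj}=\varphi_j^{-1}F(\mathfrak B_j)$. Indeed $h_j(T(2))\subset\mathfrak B_j\subset T$, and $\varphi_j^{-1}F(T)\subset\varphi_j^{-1}(Y_v)=Y_{vj}$. There are finitely many different $S_w$, with diameters bounded by some $D_0$, and $y'\in S_w$. As $r'>ar_0$, $Y_w\cap B(y',r')$ contracts inside $B(y',C r')$ with $C=1+D_0/(ar_0)$. Rescale by $\varphi_w$.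

**Step 2: $y\in F(T)$, $r>r_0$.** At large scales $Y$ is a flat space with a bounded perturbation. As $F(T)\subset\Omega\subset\bar B(0,7)$ and $F(p)=(p,0)$ off $T$,
$$Y\cap B(y,r)\subset F(\bar B(0,7+r))\subset Y\cap\bar B(0,7+r)\subset B(y,15+r).$$
The set $F(\bar B(0,7+r))$ is a topological ball, and $15+r\le(1+15/r_0)r$.

**Step 3: $y=(p,0)$, $p\notin T$.** We reduce to the previous steps. Since $\partial T\times0\subset F(T)$, $\mathrm{dist}(y,F(T))\le\mathrm{dist}(p,T)$. If $r\le\mathrm{dist}(y,F(T))$, then $Y\cap B(y,r)$ is the round flat ball $B(p,r)\times0$. Otherwise pick $y_1\in F(T)$ with $|y-y_1|<r$ and use $B(y,r)\subset B(y_1,2r)$ and $B(y_1,2Cr)\subset B(y,(2C+1)r)$, with $C$ the constant from Steps 1 and 2. $\square$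

**Proposition 17.** $Y$ is $3$-Ahlfors regular.

*Proof.* **Step 1: $0<\mathcal H_3(F(T))<\infty$.** Here $4ka^3<1$ enters. $\Phi$ is Lipschitz on $P$ by Lemma 14, so $\mathcal H_3(\Phi(P))<\infty$. $F(Z)$ is covered by $M^l$ sets of diameter $a^l\mathrm{diam}\,\Omega$, and $Ma^3<1$ by (1), so $\mathcal H_3(F(Z))=0$. Hence $\mathcal H_3(F(T))\le\sum_l(Ma^3)^l\mathcal H_3(\Phi(P))<\infty$. It is positive because $F(T)$ contains the flat collar $(T\setminus T(1/2))\times0$.

**Step 2: $y\in F(T)$, $r\le r_0$, Case 1.** By (6) and Lemma 14, $\mathcal H_3(Y_w\cap B(y',r'))$ lies between two constant multiples of $r'^3$. Rescale.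

**Step 3: $y\in F(T)$, $r\le r_0$, Case 2.** Here $r'$ is comparable to a constant, so we need bounds by constants. *Upper:* $Y_w\cap B(y',r')\subset\chi_w(T(2))$, whose measure is at most $\mathcal H_3(F(T(2)))$ if $w=\emptyset$ and at most $a^{-3}\mathcal H_3(F(T))$ otherwise. As $r'>ar_0$, rescaling gives $\mathcal H_3(Y\cap B(y,r))\le Cr^3$. *Lower:* fix $n_0$ with $a^{n_0}\mathrm{diam}\,\Omega<ar_0$, and let $u$ be a longest word of length $\le n_0$ with $y'\in F(T_u)$. If $|u|=n_0$, then $F(T_u)$ contains $y'$ and has diameter less than $ar_0<r'$, so $Y_w\cap B(y',r')\supset F(T_u)$, of measure $a^{3n_0}\mathcal H_3(F(T))$. If $|u|<n_0$, then $\varphi_u^{-1}(y')$ lies in no $F(T_j)$, so it lies in $\Phi(P)$. Then (6) for the word $wu$ with radius $ar_0$, rescaled by $\varphi_u$, bounds $\mathcal H_3(Y_w\cap B(y',a^{|u|+1}r_0))$ below by a positive constant, and $a^{|u|+1}r_0<r'$. In both cases $\mathcal H_3(Y_w\cap B(y',r'))\ge c>0$ with $c$ independent of $y,r$. As $r'\le1$, rescaling gives $\ge cr^3$.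

**Step 4: $y\in F(T)$, $r>r_0$.** By the inclusions in Step 2 of Proposition 16, the upper bound is $\mathcal H_3(F(T))+C(7+r)^3\le C'r^3$. For the lower bound, if $r\ge30$ use the flat set $\{7<|p|<r-7\}\times0\subset Y\cap B(y,r)$; if $r_0<r<30$ use $B(y,r_0)$.

**Step 5: $y=(p,0)$, $p\notin T$.** Let $\mathsf d=\mathrm{dist}(y,F(T))>0$. If $r\le\mathsf d$, then $Y\cap B(y,r)$ is a flat ball. If $r>\mathsf d$, take $y_1\in F(T)$ with $|y-y_1|=\mathsf d$ and compare from above with $B(y_1,2r)$. From below use the flat ball $Y\cap B(y,r/2)$ if $\mathsf d\ge r/2$, and $B(y_1,r/2)\subset B(y,r)$ otherwise.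

Thus balls in $Y$ have measure comparable to $r^3$; in particular $Y$ has Hausdorff dimension $3$. $\square$

## 8. A round circle in $Y$ that bounds no Lipschitz disc

*Proof of Theorem 1.* By Propositions 12, 16 and 17 only the retraction remains. Suppose $R:\mathbb R^4\to Y$ is a Lipschitz retraction.

**Step 1: a Lipschitz disc in $Y$.** We push a flat disc across $T$ into $Y$. Let $\iota(\zeta)=(e(\zeta,0),0)=(4+x,0,y,0)$ for $\zeta=(x,y)\in D$, an isometric affine disc, and $f=R\circ\iota:D\to Y$, which is $L$-Lipschitz with some $L\ge1$. On $\partial D$, $\iota(\zeta)\in\partial T\times0\subset Y$, so $f=\iota$ there.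

**Step 2: forcing.** We look at the disc in $\mathbb R^3$. Let $\hat f=F^{-1}\circ f:D\to\mathbb R^3$, which is continuous, with $\hat f(\zeta)=e(\zeta,0)$ on $\partial D$. Then $\hat f(\partial D)\cap T(1/2)=\emptyset$, and $\mathrm{lk}(\hat f|_{\partial D},\ell_\emptyset)=\pm1$, because the meridian disc $e(D\times\{0\})$ meets the core once, transversally. By Proposition 9 with $w=\emptyset$, for every $J$ the set $f(D)$ meets $F(T_v)$ for at least $k^J$ words $v$ of length $J$.

**Step 3: counting.** By (4) we get $k^J$ points $x_v\in D$ with $|f(x_v)-f(x_{v'})|\ge\delta_0a^J$ for $v\ne v'$. Lemma 3 with $\alpha=1$, $\theta=\delta_0a^J$ gives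
$$k^J\le9(L/\delta_0)^2a^{-2J}\quad\text{for all large }J.$$
So $(ka^2)^J$ is bounded, which contradicts $ka^2>1$. $\blacksquare$

Only the Lipschitz disc $f$ in $Y$ with boundary values $\iota$ was used. So the loop $(\partial T\cap\{t=0\})\times0$, a round circle in $Y$, bounds no Lipschitz disc in $Y$. This is the filling step for $l=2$ that was missing in Section 2.

## 9. Hölder neighborhood retractions, and all $n\ge3$, $m>n$

*Proof of Theorem 2.* **Step 1: $n=3$, $m=4$.** We choose the parameters according to $\alpha$ and work near a point of $F(Z)$. Let $\alpha\in(2/3,1]$. As $2/\alpha<3$, for small $a\le10^{-5}$ there is an integer $k$ with $k>a^{-2/\alpha}$ $(\ge a^{-2})$ and $4k\le10^{-4}a^{-3}$; then (1) holds. Construct $Y$ with these parameters; Sections 4–7 apply verbatim.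

Let $N\supset Y$ be open and $R:N\to Y$ a locally $\alpha$-Hölder retraction. Pick $z\in Z$. Since $F(z)\in\varphi_w\Omega$ and $\mathrm{diam}\,\varphi_w\Omega\to0$ along the branch of $z$, some prefix $w$ has $\varphi_w\Omega\subset N$. With $\iota$ as in Section 8, $\iota(D)\subset T\times0\subset\Omega$. So $\varphi_w\circ\iota$ maps $D$ into $N$, and for $\zeta\in\partial D$
$$\varphi_w\iota(\zeta)=\varphi_wF(e(\zeta,0))=F(h_w(e(\zeta,0)))\in Y.$$
The map $f=R\circ\varphi_w\circ\iota$ is locally $\alpha$-Hölder on the compact set $D$, hence $\alpha$-Hölder with some constant $L>0$ (use a Lebesgue number for close pairs and boundedness of $f$ for the others). For $\hat f=F^{-1}\circ f$ we have $\hat f(\zeta)=h_w(e(\zeta,0))$ on $\partial D$. So $\hat f(\partial D)\subset\partial T_w$ misses $h_w(T(1/2))$, and $\mathrm{lk}(\hat f|_{\partial D},\ell_w)=\pm1$, because $h_w(e(D\times\{0\}))$ meets $\ell_w$ once, transversally. Proposition 9 and (4) give $k^J$ points of $D$ whose $f$-images have mutual distances at least $\delta_0a^{|w|+J}$. By Lemma 3, $k^J\le C_{w,L}\,a^{-2J/\alpha}$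 for all large $J$, where $C_{w,L}$ does not depend on $J$. This contradicts $k>a^{-2/\alpha}$.

**Step 2: the product for general $n\ge3$, $m>n$.** Take $Y\subset\mathbb R^4$ from Step 1 and let $Y'=Y\times\mathbb R^{n-3}\subset\mathbb R^{n+1}\subset\mathbb R^m$. It is closed and homeomorphic to $\mathbb R^n$.

**Step 3: linear local contractibility of $Y'$.** If $C$ is the constant of $Y$, then $B((y,v),r)\cap Y'\subset(B(y,r)\cap Y)\times B(v,r)$, which contracts in $(B(y,Cr)\cap Y)\times B(v,r)\subset B((y,v),2Cr)\cap Y'$, as $\sqrt{C^2+1}\le2C$. (On the second factor contract linearly to $v$.)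

**Step 4: Ahlfors regularity of $Y'$.** We compare $\mathcal H_n$ with the product measure $\mu=\mathcal H_3|_Y\times\mathcal L^{n-3}$. From $B(y,r/2)\times B(v,r/2)\subset B((y,v),r)\subset B(y,r)\times B(v,r)$ we get $C_1^{-1}r^n\le\mu(B(x,r))\le C_1r^n$ for $x\in Y'$, $r>0$. Let $B=B(x,r)\cap Y'$.

*Lower bound.* Given a countable cover of $B$ by sets $E_i$ meeting $B$ and $\epsilon>0$, choose $d_i>\mathrm{diam}\,E_i$ with $\sum d_i^n\le\sum(\mathrm{diam}\,E_i)^n+\epsilon$. Each $E_i$ lies in a ball of radius $d_i$ centered on $Y'$. So $C_1^{-1}r^n\le\mu(B)\le C_1\big(\sum(\mathrm{diam}\,E_i)^n+\epsilon\big)$, whence $\mathcal H_n(B)\ge cr^n$.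

*Upper bound.* For $\epsilon\in(0,r)$ take a maximal $2\epsilon$-separated set $\{x_i\}$ in $B$. The balls $B(x_i,\epsilon)$ are disjoint and contained in $B(x,2r)$, so their number is at most $C_1^2(2r)^n\epsilon^{-n}$. The balls $B(x_i,3\epsilon)$ cover $B$. Letting $\epsilon\to0$ gives $\mathcal H_n(B)\le Cr^n$.

**Step 5: no retraction.** A retraction onto $Y'$ would restrict to one onto $Y$. Write $\mathbb R^m=\mathbb R^4\times\mathbb R^{n-3}\times\mathbb R^{m-n-1}$. If $R':N'\to Y'$ is a locally $\alpha$-Hölder retraction of an open neighborhood of $Y'$ in $\mathbb R^m$, let $N=\{x\in\mathbb R^4:(x,0)\in N'\}\supset Y$ and $R(x)=\pi(R'(x,0))$, where $\pi:Y'\to Y$ is the $1$-Lipschitz projection. For $y\in Y$ we have $(y,0)\in Y'$, so $R(y)=y$. Thus $R$ is a locally $\alpha$-Hölder retraction of the open neighborhood $N$ of $Y$ in $\mathbb R^4$ onto $Y$, which is impossible by Step 1. $\blacksquare$
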